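# Almost every Boolean function has threshold order at most $\lceil n/2\rceil$

## 1. Exclusive-or on the square, parity on the cube

Take the four corners of the unit square and color $(0,1)$ and $(1,0)$ positive, $(0,0)$ and $(1,1)$ negative. No line separates the colors. If $P$ is an affine function with $P>0$ at the positive corners and $P\le 0$ at the negative ones, then
$$0<P(1,0)+P(0,1)=P(0,0)+P(1,1)\le 0,$$
where the middle equality holds for every affine function. A conic does the job: $P=x_1+x_2-2x_1x_2$ equals $1$ on the positive corners and $0$ on the negative ones.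

What about the other colorings? Let $f:\{0,1\}^n\to\{0,1\}$, let $F=2f-1\in\{\pm1\}$, and let $\chi(x)=(-1)^{x_1+\dots+x_n}$. Suppose $f$ is neither the parity function nor its complement, so $F\ne\pm\chi$. Then $F\chi$ takes both values $\pm1$, so we can choose weights $m(x)>0$ with $\sum_x m(x)F(x)\chi(x)=0$. Write the function $P=mF$ as a multilinear polynomial. Its coefficient at $x_1\cdots x_n$ is $\sum_x(-1)^{n-|x|}P(x)=\pm\sum_xP(x)\chi(x)=0$. Hence $P$ has degree at most $n-1$, and $P>0$ exactly where $f=1$.

So on the square ($n=2$), 14 of the 16 colorings are separated in degree $1$, and only exclusive-or and its complement need degree $2$. On the cube ($n=3$), 254 of the 256 colorings are separated in degree $2$. (That parity really needs degree $n$ is shown in Section 3.) For $n=2$ and $n=3$ the degree $n-1$ happens to be $\lceil n/2\rceil$. For larger $n$ it is much bigger, and one asks how far below $n-1$ the degree can be pushed if we agree to ignore a small fraction of the colorings.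

**Definition (threshold order).** A real polynomial $P(x_1,\dots,x_n)$ is a *polynomial separator* for $f:\{0,1\}^n\to\{0,1\}$ if for every $x\in\{0,1\}^n$: $f(x)=1$ if and only if $P(x)>0$. The *threshold order* of $f$ is the least degree of a polynomial separator. A property holds for *almost all* Boolean functions of $n$ variables if the fraction of the $2^{2^n}$ functions that have it tends to $1$ as $n\to\infty$.

## 2. The threshold order of a random function

It is known that almost all Boolean functions have threshold order at least $\lfloor n/2\rfloor$, and that for odd $n$ at most half of all Boolean functions have threshold order $\lfloor n/2\rfloor$. Wang and Williams conjectured that almost every function has threshold order between $\lfloor n/2\rfloor$ and $\lceil n/2\rceil$. We prove the upper half of this statement.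

**Theorem 1.** Let $f$ be uniformly random among the $2^{2^n}$ Boolean functions. Then $\Pr[\text{threshold order}(f)\le\lceil n/2\rceil]\to1$.

**Theorem 2 (strong form).** For all large $n$ and every $D$ with $\lceil n/2\rceil\le D\le n-1$,
$$2^{\,1-2^{D+1}}\ \le\ \Pr[\text{threshold order}(f)>D]\ \le\ 2^{-(1-60/n^2)\,2^{D+1}} .$$

Thus the exceptional fraction is $2^{-(1+O(n^{-2}))2^{D+1}}$, uniformly in $D$. Theorem 1 is the upper bound for $D=\lceil n/2\rceil$. Together with the known lower bound it proves the conjecture: for even $n$ almost all functions have order exactly $n/2$, and for odd $n$ almost all have order $(n-1)/2$ or $(n+1)/2$. The limiting proportions for odd $n$ are not determined here.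

Section 1 treated $D=n-1$ by hand: there the exceptional functions are the two parity functions, and the lower bound of Theorem 2 is an equality.

Throughout, $N=2^n$, $X=\{0,1\}^n=\mathbb F_2^n$, $X^*=X\setminus\{0\}$, $\binom m{\le r}=\sum_{i\le r}\binom mi$, and "$n$ large" means $n\ge n_0$ for an absolute constant $n_0$. For $p\in[0,1]$, $A_p$ is a random subset containing each point independently with probability $p$.

## 3. Parity on a subcube: the lower bound

Fix a subcube $Q\subseteq X$ of dimension $D+1\le n$. With probability $2\cdot2^{-2^{D+1}}=2^{1-2^{D+1}}$ the restriction $f|_Q$ is the parity of the $D+1$ free variables or its complement. We claim that such an $f$ has order greater than $D$, which is the lower bound in Theorem 2.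

Let $F=2f-1$, so that $F|_Q=\pm\chi_Q$ with $\chi_Q=\prod_{i\text{ free}}(-1)^{x_i}$. Suppose $P$ is a separator of degree $\le D$. Where $f=1$ we have $FP=P>0$, and where $f=0$ we have $P\le0$ and $FP=-P\ge 0$. The value $f=1$ occurs in $Q$, so $\sum_QFP>0$. On the other hand, a monomial of degree $\le D$ restricted to $Q$ involves at most $D$ of the $D+1$ free variables. It misses one, and summing over that variable first shows that the monomial is orthogonal to $\chi_Q$ on $Q$. So $\sum_QFP=\pm\sum_Q\chi_QP=0$, a contradiction. This holds for every $n$ and every $D\le n-1$; in particular parity has order $n$.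

## 4. Strong shattering and the passage to Reed–Muller codes

We now want many functions that have a separator of degree $\le D$. The plan is to produce them in blocks: find sets $A\subseteq X$ on which the sign pattern can be prescribed freely while the signs off $A$ stay fixed. A counting lemma turns many such sets into many functions.

**Definition (strong shattering).** Let $\mathcal F\subseteq\{0,1\}^X$. A set $A\subseteq X$ is *strongly shattered* by $\mathcal F$ if for some $y\in\{0,1\}^{X\setminus A}$ all $2^{|A|}$ extensions of $y$ to $X$ lie in $\mathcal F$. Write $\mathrm{sstr}(\mathcal F)$ for the collection of these sets.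

For example, on a two-point ground set let $\mathcal F=\{00,01,11\}$. Then $\emptyset$ is strongly shattered, $\{2\}$ is (fix the first coordinate to be $0$), $\{1\}$ is (fix the second coordinate to be $1$), and $\{1,2\}$ is not: three sets for three functions. For $\{00,11\}$ only $\emptyset$ is strongly shattered.

**Lemma 1.** For every finite ground set and every family, $|\mathrm{sstr}(\mathcal F)|\le|\mathcal F|$.

*Proof.* Induct on $|X|$. If $X=\emptyset$ then $\mathcal F$ has at most one element, and $\emptyset$ is strongly shattered exactly when $\mathcal F\neq\emptyset$. Otherwise fix $x\in X$ and let $\mathcal F_i\subseteq\{0,1\}^{X\setminus x}$ be the set of functions whose extension by the value $i$ at $x$ lies in $\mathcal F$. Let $A\in\mathrm{sstr}(\mathcal F)$ with witness $y$. If $x\notin A$, then $A\in\mathrm{sstr}(\mathcal F_{y(x)})$, so $A\in\mathrm{sstr}(\mathcal F_0)\cup\mathrm{sstr}(\mathcal F_1)$. If $x\in A$, the same $y$ shows $A\setminus x\in\mathrm{sstr}(\mathcal F_0)\cap\mathrm{sstr}(\mathcal F_1)$. Adding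 the two counts, the sizes of a union and an intersection combine to
$$|\mathrm{sstr}(\mathcal F)|\le|\mathrm{sstr}(\mathcal F_0)|+|\mathrm{sstr}(\mathcal F_1)|\le|\mathcal F_0|+|\mathcal F_1|=|\mathcal F|.\qquad\square$$

**Definition (Reed–Muller codes).** $RM(r,n)$ is the space of functions $\mathbb F_2^n\to\mathbb F_2$ given by $\mathbb F_2$-polynomials of degree $\le r$. Its elements are called codewords; $\mathrm{supp}(c)=\{x:c(x)=1\}$, and the weight of $c$ is $|\mathrm{supp}(c)|$.

We use four facts from MacWilliams–Sloane, *The Theory of Error-Correcting Codes*, Ch. 13, for $0\le r\le n-1$: $\dim RM(r,n)=\binom n{\le r}$; $RM(r,n)^\perp=RM(n-r-1,n)$; every nonzero codeword has weight at least $2^{n-r}$; and the code is invariant under affine bijections of $\mathbb F_2^n$. For instance, $RM(0,2)$ consists of the zero word and the all-one word, its dual $RM(1,2)$ consists of the words of even weight on the square, and $RM(1,3)$ has $16$ words, of weights $0,4,8$.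

For $y\in X$ let $\nu(y)=\big(\prod_{i\in S}y_i\big)_{|S|\le D}\in\{0,1\}^{\binom n{\le D}}$, the vector of values at $y$ of all multilinear monomials of degree $\le D$.

**Lemma 2.** Let $0\le D\le n-1$, let $A$ be a uniformly random subset of $X$, and let $C=RM(n-D-1,n)$. Then
$$\Pr[\text{threshold order}(f)>D]\ \le\ \Pr\big[\exists\,0\ne c\in C:\ |\mathrm{supp}(c)\setminus A|\le1\big].\tag{1}$$

*Proof.* Let $\mathcal F$ be the set of $f$ for which some real polynomial of degree $\le D$ is $>0$ on $f^{-1}(1)$ and $<0$ on $f^{-1}(0)$. Every such $f$ has order $\le D$. Call $A$ *good* if for every $x\in X$ the vectors $\nu(y)$, $y\in A\cup\{x\}$, are linearly independent over $\mathbb R$.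

**Step 1: good sets are strongly shattered by $\mathcal F$.** The purpose is to bring in Lemma 1. Let $A$ be good. Independence of $\nu(y)$, $y\in B$, means that every real function on $B$ is the restriction of a polynomial of degree $\le D$. So for each $x\notin A$ some polynomial of degree $\le D$ vanishes on $A$ and not at $x$. In the real vector space of multilinear polynomials of degree $\le D$ vanishing on $A$, those vanishing also at $x$ therefore form a proper subspace, for each $x\notin A$. A real vector space is not a finite union of proper subspaces, so some $w$ in it is nonzero at every point off $A$. Given $s\in\{\pm1\}^A$, take $v$ of degree $\le D$ with $v|_A=s$. For small $\varepsilon>0$ the polynomial $w+\varepsilon v$ has the signs of $w$ off $A$ and the signs $s$ on $A$. The signs off $A$ do not depend on $s$, so $A$ is strongly shattered. By Lemma 1, $|\mathcal F|$ is at least the number of good sets, that is,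
$$\Pr[f\in\mathcal F]\ge\Pr[A\text{ good}].$$

**Step 2: a bad set contains a codeword up to one point.** The purpose is to replace real independence by a statement about codes. Suppose $A$ is not good, so for some $x$ the $0/1$ vectors $\nu(y)$, $y\in A\cup\{x\}$, are dependent over $\mathbb R$. Then they are dependent over $\mathbb F_2$: if they were independent over $\mathbb F_2$, some maximal minor of the matrix they form would be odd, hence a nonzero integer, and they would be independent over $\mathbb R$. So there is a nonempty $B'\subseteq A\cup\{x\}$ with $\sum_{y\in B'}\nu(y)\equiv0\pmod2$. This says that $c=1_{B'}$ is orthogonal to every monomial of degree $\le D$, so $c\in RM(D,n)^\perp=C$, and $|\mathrm{supp}(c)\setminus A|\le 1$. $\square$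

On the square with $D=1$: all sets of size at most $2$ are good, since any three corners are affinely independent, and no larger set is good. That gives $1+4+6=11$ good sets, and $11\le 14$. For $A=\{00,11\}$ the proof takes $w=x_1-x_2$. Here $C=RM(0,2)$, and the right side of (1) is $\Pr[|A|\ge3]=5/16$, against the true value $2/16$.

From now on let $\lceil n/2\rceil\le D\le n-1$, and put
$$d'=n-D-1,\qquad C=RM(d',n),\qquad d_0=\lfloor n/2\rfloor-1,\qquad C_0=RM(d_0,n).$$
Then $d'\le n-\lceil n/2\rceil-1=d_0$, so $C\subseteq C_0$, with equality when $D=\lceil n/2\rceil$. Everything comes down to bounding the right side of (1).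

## 5. The union bound diverges at $D=\lceil n/2\rceil$

For a fixed codeword $c$ of weight $w$ and uniform $A$, $\Pr[|\mathrm{supp}(c)\setminus A|\le1]=(1+w)2^{-w}$. The first thing to try is to sum this over all nonzero $c\in C$. The smallest possible weight is $2^{n-d'}=2^{D+1}$, and a term of that size is what Theorem 2 permits. Let us see what the whole sum does at the critical degree, where $C=C_0$.

Define $g$ by $\dim C_0=N(\tfrac12-g)$. Since $\dim C_0=\binom n{\le\lfloor n/2\rfloor-1}$, the symmetry of the binomial coefficients gives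
$$g=\binom n{n/2}2^{-n-1}\ (n\text{ even}),\qquad g=\binom n{(n-1)/2}2^{-n}\ (n\text{ odd}).$$
Now $\frac{4^m}{2\sqrt m}\le\binom{2m}m\le\frac{4^m}{\sqrt{2m+1}}$ for $m\ge1$. Indeed, $\binom{2m+2}{m+1}=4\,\frac{2m+1}{2m+2}\binom{2m}m$, and both bounds follow by induction from $m=1$, where they read $2\le 2\le4/\sqrt3$, using $(2m+1)^2\ge4m(m+1)$ and $(2m+1)(2m+3)\le(2m+2)^2$. For $n=2m$ this gives $g\ge\frac1{4\sqrt m}=\frac1{2\sqrt{2n}}$ and $g\le\frac1{2\sqrt{n+1}}$. For odd $n=2m-1$ we have $g=\binom{2m}m4^{-m}$, which lies between $\frac1{\sqrt{2(n+1)}}$ and $\frac1{\sqrt{n+2}}$. In all cases, for $n\ge2$,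
$$\frac1{2\sqrt{2n}}\le g\le\frac1{\sqrt n},\qquad g\le\tfrac12,\tag{2}$$
the last because $\dim C_0\ge0$.

For $A\subseteq X$ put $C_0(A)=\{c\in C_0:\mathrm{supp}(c)\subseteq A\}$ and $\kappa(A)=\dim C_0(A)$. Vanishing at the points off $A$ imposes $N-|A|$ linear conditions, so $\kappa(A)\ge\dim C_0-N+|A|$. Hence, for uniform $A$,
$$\sum_{c\in C_0}2^{-|\mathrm{supp}(c)|}=\mathbb E\,2^{\kappa(A)}\ge2^{\dim C_0-N}\,\mathbb E\,2^{|A|}=2^{\dim C_0-N}\big(\tfrac32\big)^N=2^{N(\log_23-\frac32-g)}.$$
As $\log_23-\frac32>0.08$ and $g\to0$, the union bound is at least $2^{0.08N-gN}-1\to\infty$. It is useless here.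

The computation also shows what goes wrong. The expectation $\mathbb E\,2^{|A|}$ is carried by sets of density about $2/3$, which are extremely rare. So the expected number of codewords inside $A$ says little about the typical number. We therefore split the codewords. Put
$$j_0=\lceil\sqrt{6n\ln n}\,\rceil+3,\qquad W=2^{n-j_0}.$$
*Light* codewords, of weight $\le W$, are few, and the union bound works for them (Section 6). For *heavy* codewords, of weight $>W$, we replace the expected number by the typical dimension $\kappa$ (Sections 7–9).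

## 6. Counting light codewords by derivatives

For $y\in\mathbb F_2^n$ the derivative $c(x)+c(x+y)$ of a polynomial $c$ has degree at least one less than $c$, and it is invariant under translation by $y$. For example, $c=x_1x_2$ and $y=e_1$ give $x_1x_2+(x_1+1)x_2=x_2$. A low-weight $c$ nearly agrees with its iterated derivatives, which live in a much smaller space. We use Hoeffding's inequality: for independent $Z_1,\dots,Z_m\in[0,1]$ with means at most $\mu$, $\Pr[\sum Z_l\ge m(\mu+u)]\le e^{-2mu^2}$ for $u\ge 0$. In particular $\binom M{\le M/2-s}\le2^Me^{-2s^2/M}$ for $s\ge0$.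

**Lemma 3.** For $n$ large and $j_0\le j\le d_0$, the number $L_j$ of $c\in RM(d_0,n)$ of weight at most $2^{n-j}$ satisfies $L_j\le2^{25n^{-2}2^{n-j}}$.

*Proof.* Let $i=j-3$. For $Y=(y_1,\dots,y_i)$ put $\Delta_Yc(x)=\sum_{I\subseteq[i]}c\big(x+\sum_{l\in I}y_l\big)$, the sum taken in $\mathbb F_2$.

**Step 1: $c$ is a majority of few derivatives.** The purpose is to encode $c$ by derivatives. Let $Y$ be uniform and fix $x$. For each $I\ne\emptyset$ the point $x+\sum_{l\in I}y_l$ is uniform, so $c$ equals $1$ there with probability at most $2^{-j}$. If all these values are $0$, then $\Delta_Yc(x)=c(x)$. Hence $\Pr[\Delta_Yc(x)\ne c(x)]\le2^i2^{-j}=\frac18$. Take $3n$ independent $Y$'s. By Hoeffding with $u=\frac12-\frac18=\frac38$, the probability that at least half of them are wrong at $x$ is at most $e^{-2\cdot3n\cdot9/64}=e^{-27n/32}<2^{-n}$. A union bound over the $2^n$ points $x$ shows that some $Y^1,\dots,Y^{3n}$ make $c$ the pointwise strict majority of $\Delta_{Y^1}c,\dots,\Delta_{Y^{3n}}c$.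

**Step 2: count the encodings.** The purpose is to bound $L_j$ by the number of possible data $(Y^m,\Delta_{Y^m}c)_{m\le3n}$, which determine $c$. There are $2^{3n\cdot ni}\le2^{3n^3}$ choices of the $Y$'s. Fix one $Y$. If it is linearly dependent, the linear map $I\mapsto\sum_{l\in I}y_l$ from $\mathbb F_2^i$ has a nontrivial kernel, so every point occurs an even number of times in the sum and $\Delta_Yc=0$. If $Y$ is independent, then $\Delta_Yc(x)=\sum_{v\in\mathrm{span}(Y)}c(x+v)$ is invariant under $\mathrm{span}(Y)$, and it is an $i$-fold derivative, so its degree is at most $d_0-i$. After a linear change of coordinates taking $Y$ to $e_1,\dots,e_i$, it is a polynomial of degree $\le d_0-i$ in $n-i$ variables. So there are at most $2^{\binom{n-i}{\le d_0-i}}$ possibilities, and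
$$L_j\le2^{\,3n^3+3n\binom{n-i}{\le d_0-i}} .$$

**Step 3: estimate.** It remains to bound the exponent. Since $d_0\le\frac n2$, we have $\frac{n-i}2-(d_0-i)\ge\frac i2$. Hoeffding gives $\binom{n-i}{\le d_0-i}\le2^{n-i}e^{-i^2/(2(n-i))}\le2^{n-i}e^{-i^2/(2n)}$. As $i=j-3\ge\sqrt{6n\ln n}$, this is at most $2^{n-i}n^{-3}=8\cdot2^{n-j}n^{-3}$. So the second term of the exponent is at most $24n^{-2}2^{n-j}$. Finally $n-j\ge n-d_0\ge n/2$, hence $3n^3\le n^{-2}2^{n/2}\le n^{-2}2^{n-j}$ for $n$ large. $\square$

**Light codewords in (1).** We now bound the contribution to (1) of nonzero $c\in C$ of weight $w\le W$. Group them by $2^{n-j-1}<w\le2^{n-j}$. From $w\le2^{n-j_0}$ we get $j\ge j_0$, and from $w\ge2^{n-d'}$ we get $j\le d'\le d_0$. In group $j$ we have $2^{n-j}<2w$, so $L_j\le2^{50w/n^2}$ for every weight $w$ that occurs. Let $w$ be the least one. The group contributes at most $L_j(1+N)2^{-w}\le(1+N)2^{-(1-50/n^2)w}$, and $w\ge2^{D+1}$. There are at most $n$ groups, so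
$$\Pr\big[\exists\,0\ne c\in C\text{ light}:|\mathrm{supp}(c)\setminus A|\le1\big]\le n(1+N)\,2^{-(1-50/n^2)2^{D+1}}.\tag{3}$$

## 7. Heavy codewords: the area identity and thinning

Let $\mathcal H$ be the event that $\mathrm{supp}(c)\subseteq A_{1/2}$ for some $c\in C_0$ of weight $>W$. The exceptional point in (1) costs little. For fixed $x$, the event that some heavy $c\in C_0$ has $\mathrm{supp}(c)\subseteq A_{1/2}\cup x$ does not depend on whether $x\in A_{1/2}$. Given $x\in A_{1/2}$ it coincides with $\mathcal H$, so its probability is $\Pr[\mathcal H\mid x\in A_{1/2}]\le2\Pr[\mathcal H]$. Summing over $x$,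
$$\Pr\big[\exists\,c\in C\text{ heavy}:|\mathrm{supp}(c)\setminus A_{1/2}|\le1\big]\le2N\Pr[\mathcal H].\tag{4}$$

To bound $\Pr[\mathcal H]$ we look at a slightly denser set. Put
$$p_1=\tfrac12+\tfrac g4,\qquad h(p)=\Pr\big[\exists c\in C_0:\ c(0)=1,\ \mathrm{supp}(c)\subseteq A_p\cup\{0\}\big].$$
For example, if $n=4$ then $d_0=1$; the words $c\in C_0=RM(1,4)$ with $c(0)=1$ are the all-one word and the indicators of three-dimensional linear subspaces. So $h(p)$ is the probability that $A_p\cup\{0\}$ contains a three-dimensional linear subspace.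

We use the Margulis–Russo formula: $\frac d{dp}\mathbb E\,\phi(A_p)=\sum_a\mathbb E[\phi(A_p\cup a)-\phi(A_p\setminus a)]$ for any real function $\phi$ of subsets of a finite set.

**Lemma 4 (area identity).** $\frac d{dp}\mathbb E\,\kappa(A_p)=Nh(p)$. Consequently $\int_0^1h=\frac12-g$ and, since $h$ is nondecreasing, $\mathbb E\,\kappa(A_{p_1})\le Nh(p_1)$.

*Proof.* The space $C_0(A\setminus x)$ is the kernel of $c\mapsto c(x)$ on $C_0(A\cup x)$. So $\kappa(A\cup x)-\kappa(A\setminus x)\in\{0,1\}$, with value $1$ if and only if some $c\in C_0$ has $c(x)=1$ and $\mathrm{supp}(c)\subseteq A\cup x$. The code and the law of $A_p$ are invariant under translation by $x$, so this has probability $h(p)$ for every $x$. Margulis–Russo gives the first claim. Integrating over $[0,1]$ gives $N\int_0^1h=\kappa(X)-\kappa(\emptyset)=\dim C_0$. The event defining $h$ is increasing in $A_p$, so $h$ is nondecreasing and $\mathbb E\,\kappa(A_{p_1})=N\int_0^{p_1}h\le Nh(p_1)$. $\square$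

For $n=4$ this says $\int_0^1h=5/16$, and indeed $g=\binom42/32=3/16$.

**Lemma 5 (thinning).** If
$$Nh(p_1)\le\frac{gW}{16},\tag{5}$$
then $\displaystyle\Pr[\mathcal H]\le2\exp\Big(-\frac{2^{n-2j_0}}{1024\,n}\Big)$.

*Proof.* **Step 1: $\kappa(A_{p_1})$ is small with high probability.** This replaces the misleading expected number by a typical dimension. Put $s=gW/16$. Changing one point of $A$ changes $\kappa(A)$ by at most $1$, and there are $N$ independent points, so McDiarmid's inequality gives $\Pr[\kappa(A_{p_1})-\mathbb E\,\kappa(A_{p_1})\ge s]\le e^{-2s^2/N}$. By Lemma 4 and (5), $\mathbb E\,\kappa(A_{p_1})\le s$, so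
$$\Pr[\kappa(A_{p_1})>gW/8]\le e^{-2s^2/N}.$$

**Step 2: thin from $p_1$ to $\frac12$.** This kills the few codewords that remain. Obtain $A_{1/2}\subseteq A_{p_1}$ by keeping each point of $A_{p_1}$ independently with probability $\rho=\frac1{2p_1}=\frac1{1+g/2}\le e^{-g/4}$, where we used $\ln(1+u)\ge u/2$ on $[0,1]$. If $\kappa(A_{p_1})\le gW/8$, then at most $2^{gW/8}$ codewords of $C_0$ are supported in $A_{p_1}$, and each heavy one is still supported in $A_{1/2}$ with probability at most $\rho^W\le e^{-gW/4}$. Hence, as $\frac14-\frac{\ln2}8>\frac17$,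
$$\Pr[\mathcal H]\le e^{-2s^2/N}+2^{gW/8}e^{-gW/4}\le e^{-2s^2/N}+e^{-gW/7}.$$

**Step 3: simplify.** By (2), $\frac{2s^2}N=\frac{g^22^{n-2j_0}}{128}\ge\frac{2^{n-2j_0}}{1024n}$ and $\frac{gW}7\ge\frac{2^{n-j_0}}{14\sqrt{2n}}\ge\frac{2^{n-2j_0}}{1024n}$. $\square$

Everything now rests on (5), which asks for $h(p_1)\le\frac g{16}2^{-j_0}$. So $h$ must be as small as about $2^{-\sqrt{6n\ln n}}$ at the point $p_1$, which lies only $\frac g4=\Theta(n^{-1/2})$ above $\frac12$. What Lemma 4 gives directly is much weaker. Put $p_a=\frac12+\frac g2\le\frac34$. As $h$ is nondecreasing, $(1-p_a)h(p_a)\le\int_{p_a}^1h\le\frac12-g$, and $1-p_a=\frac{1-g}2$, so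
$$h(p_a)\le\frac{1-2g}{1-g}\le1-g,\qquad\frac{h(p_a)}{1-h(p_a)}\le\frac1g.\tag{6}$$
So $h$ is slightly below $1$ at $p_a$, and it must drop from there to almost nothing at $p_1$, a distance $g/4$ to the left. This calls for a sharp-threshold inequality.

## 8. What transitivity alone gives

For $\phi:2^{X^*}\to\{0,1\}$, $a\in X^*$ and $A=A_p\subseteq X^*$, put
$$D_a\phi(A)=\phi(A\cup a)-\phi(A\setminus a),\quad\mathrm{Inf}_a(\phi)=\Pr[D_a\phi\ne0],\quad I=\sum_a\mathrm{Inf}_a(\phi),\quad V=\mathrm{Var}(\phi).$$
Take for $\phi$ the indicator of the event defining $h$, which depends only on $A_p\cap X^*$. It is increasing, so $h'=I$ by Margulis–Russo, and $V=h(1-h)$. It is also invariant under $GL_n(\mathbb F_2)$, because $c\in C_0$ implies $c\circ\gamma^{-1}\in C_0$ for $\gamma\in GL_n(\mathbb F_2)$, with the same value at $0$. Finally $0<h(p)<1$ for $0<p<1$: if $A_p=X$ the event holds, since the constant $1$ lies in $C_0$; and if $A_p\cap X^*=\emptyset$ it fails, since the only candidate $1_{\{0\}}$ has degree $n>d_0$. Hence any inequality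 $I\ge K_1V$ valid on $[\frac12,\frac34]$ gives $\big(\ln\frac h{1-h}\big)'=\frac IV\ge K_1$ there, and with (6)
$$h(p_1)\le\frac{h(p_1)}{1-h(p_1)}\le g^{-1}e^{-K_1g/4}.\tag{7}$$

How large can $K_1$ be? The tool is a fourth-moment inequality.

**Lemma 6.** Let $\psi_1,\dots,\psi_m$ be independent (and take finitely many values) with $\mathbb E\psi_i=0$, $\mathbb E\psi_i^2=1$, $\mathbb E\psi_i^4\le5$, and let $\psi_S=\prod_{i\in S}\psi_i$. If $w=\sum_{|S|\le k}w_S\psi_S$, then $\mathbb Ew^4\le16^k(\mathbb Ew^2)^2$. Consequently, for the orthogonal projection $\Pi_k$ onto $\mathrm{span}\{\psi_S:|S|\le k\}$ and any $v\in L^2$,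
$$\|\Pi_kv\|_2\le2^k\|v\|_{4/3}.$$

*Proof.* Induct on $m$; for $m=0$ or $k=0$ the function $w$ is constant. Write $w=a+\psi_mb$, where $a,b$ do not involve $\psi_m$ and have degrees $\le k$ and $\le k-1$. By independence and $\mathbb E\psi_m=0$,
$$\mathbb Ew^4=\mathbb Ea^4+6\,\mathbb Ea^2b^2+4\,\mathbb E\psi_m^3\,\mathbb Eab^3+\mathbb E\psi_m^4\,\mathbb Eb^4.$$
Here $|\mathbb E\psi_m^3|\le(\mathbb E\psi_m^2\,\mathbb E\psi_m^4)^{1/2}\le\sqrt5$, and $4\sqrt5|a||b|^3\le2a^2b^2+10b^4$ by the arithmetic–geometric mean inequality. So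
$$\mathbb Ew^4\le\mathbb Ea^4+8\,\mathbb Ea^2b^2+15\,\mathbb Eb^4\le\mathbb Ea^4+8\sqrt{\mathbb Ea^4\,\mathbb Eb^4}+15\,\mathbb Eb^4 .$$
With $\alpha=\mathbb Ea^2$ and $\gamma=\mathbb Eb^2$, induction gives $\mathbb Ea^4\le16^k\alpha^2$ and $\mathbb Eb^4\le16^{k-1}\gamma^2$, hence
$$\mathbb Ew^4\le16^k\big(\alpha^2+\tfrac84\alpha\gamma+\tfrac{15}{16}\gamma^2\big)\le16^k(\alpha+\gamma)^2=16^k(\mathbb Ew^2)^2.$$
For the consequence, Hölder gives $\|\Pi_kv\|_2^2=\langle v,\Pi_kv\rangle\le\|v\|_{4/3}\|\Pi_kv\|_4\le2^k\|v\|_{4/3}\|\Pi_kv\|_2$. $\square$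

**Biased Fourier expansion.** Let $p\in[\frac12,\frac34]$, $\xi_a=1_{a\in A}$, $\chi_a=(\xi_a-p)/\sqrt{p(1-p)}$, $\chi_S=\prod_{a\in S}\chi_a$. The $\chi_S$ are orthonormal; write $\phi=\sum_S\hat\phi(S)\chi_S$. One computes
$$\mathbb E\chi_a^4=\frac{(1-p)^3+p^3}{p(1-p)}=\frac1{p(1-p)}-3\le\frac{16}3-3=\frac73,$$
so the $\chi_a$ satisfy the hypotheses of Lemma 6. Switching $a$ from outside $A$ to inside $A$ raises $\chi_a$ by $(p(1-p))^{-1/2}$, so $D_a\phi=(p(1-p))^{-1/2}\sum_{S\ni a}\hat\phi(S)\chi_{S\setminus a}$. As $D_a\phi\in\{-1,0,1\}$,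
$$\mathrm{Inf}_a=\|D_a\phi\|_2^2,\qquad\sum_S|S|\hat\phi(S)^2=p(1-p)I\le\frac I4,\qquad\sum_{S\ne\emptyset}\hat\phi(S)^2=V.\tag{8}$$
Moreover $\|D_a\phi\|_{4/3}^2=\mathrm{Inf}_a^{3/2}$, so Lemma 6 gives, for every $s\ge1$,
$$\sum_{S\ni a,\ |S|\le s}\hat\phi(S)^2=p(1-p)\|\Pi_{s-1}D_a\phi\|_2^2\le4^s\,\mathrm{Inf}_a^{3/2}.\tag{9}$$
The derivation of (8) and (9) uses nothing about the ground set, so both hold for $\{0,1\}$-valued functions of the subsets of any finite set. If $\phi$ is $GL_n(\mathbb F_2)$-invariant, all influences are equal, since $GL_n(\mathbb F_2)$ is transitive on $X^*$. So $\mathrm{Inf}_a=I/(N-1)$, and summing (9) over $a$ gives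
$$\sum_{1\le|S|\le s}\hat\phi(S)^2\le4^s\,I^{3/2}(N-1)^{-1/2}.\tag{10}$$

**The bound from transitivity.** For $n$ large this yields $I\ge\frac n{20}V$. Suppose $I<\frac n{20}V$ and let $k=\lceil n/5\rceil$. By (8), levels above $k$ carry at most $\frac I{4k}\le\frac V{16}$. By (10) and $V\le1$, levels $1,\dots,k$ carry at most $4^{n/5+1}(n/20)^{3/2}(N-1)^{-1/2}V$, which is at most $\frac V{16}$ for $n$ large because $\frac{2n}5<\frac n2$. Together they carry less than $V$, a contradiction.

Put $K_1=\frac n{20}$ into (7): the resulting bound is $h(p_1)\le g^{-1}e^{-ng/80}$. Since $g\le n^{-1/2}$, the right side is at least $e^{-\sqrt n/80}$, whereas (5) requires at most $\frac g{16}2^{-j_0}\le2^{-\sqrt{6n\ln n}}$. The exponent is too small by a factor of order $\sqrt{\log n}$, so this argument stops here. The loss sits in (10): the factor $4^s$ of Lemma 6 overwhelms the gain $N^{-1/2}=2^{-n/2}$ once $s$ exceeds $n/4$.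

## 9. A sharp threshold under $GL_n(\mathbb F_2)$-symmetry

The group does much more than act transitively on points. A set of many nonzero vectors has large rank: $\ell$ of them have rank more than $\log_2\ell-1$. A set of rank $r$ that is not too large has an orbit of size about $2^{nr}$. So if the single point $a$ in (9) could be replaced by a set $\tau$ of polynomial size, the gain $2^{-n/2}$ would become $2^{-cn\log n}$, and levels up to order $n\log n$ would be within reach.

One obstacle remains. The step $\|D_a\phi\|^2_{4/3}=\|D_a\phi\|_2^3$ used that $D_a\phi$ takes values in $\{-1,0,1\}$; its analogue for a large set $\tau$ does not. What the argument really needs is that the function is bounded below by some $\theta$ where it is nonzero, with $\theta$ not too small. To arrange this we fix most coordinates at random and regard the analogue for $\tau$ as a Fourier coefficient of the restricted function. Small coefficients of the restricted function will be shown to carry little mass, because that function has small total influence.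

**Proposition 7.** For $n$ large, $p\in[\frac12,\frac34]$ and every $GL_n(\mathbb F_2)$-invariant $\phi:2^{X^*}\to\{0,1\}$: $\ I\ge\frac1{200}\,n\log_2n\cdot V$.

This is a sharp-threshold inequality of Bourgain–Kalai type.

*Proof.* Let $K=\frac1{200}n\log_2n$ and suppose $I<KV$; then $V>0$. By invariance, $\hat\phi(\gamma S)=\hat\phi(S)$ for $\gamma\in GL_n(\mathbb F_2)$.

**Step 1: locate the Fourier mass.** We show that most of it lies on middle levels. Let $k=\lceil4K\rceil$ and $s_0=\lfloor n^{5/6}\rfloor$. By (8), $\sum_{|S|>k}\hat\phi(S)^2\le\frac I{4k}\le\frac V{16}$. By (10), since $I<KV$ and $V\le1$,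
$$\sum_{1\le|S|\le s_0}\hat\phi(S)^2\le4^{s_0}K^{3/2}(N-1)^{-1/2}V\le\frac V{16}$$
for $n$ large, because $2n^{5/6}$ is much smaller than $n/2$. Hence
$$\sum_{s_0<|S|\le k}\hat\phi(S)^2\ge\tfrac78V.\tag{11}$$

**Step 2: restrict at random.** The purpose is to define the substitute for $D_a\phi$. Let $\beta=n^{-2/3}$. Independently of $\xi$, let $\eta_e$ $(e\in X^*)$ be i.i.d. with $\Pr[\eta_e=0]=\beta$ and $\Pr[\eta_e=1]=1-\beta$, and put $J=\{e:\eta_e=0\}$. For fixed $J$ and fixed $x=\xi|_{X^*\setminus J}$, let $\Phi=\Phi_{J,x}:\{0,1\}^J\to\{0,1\}$ be the restriction of $\phi$, with $p$-biased coefficients $\hat\Phi(\tau)$, $\tau\subseteq J$. For $\emptyset\ne\tau\subseteq X^*$ put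
$$u_\tau=\sum_{S\supseteq\tau}\hat\phi(S)\prod_{e\in S\setminus\tau}\eta_e\chi_e=\sum_{S\supseteq\tau}\hat\phi(S)(1-\beta)^{|S\setminus\tau|/2}\psi_{S\setminus\tau},\qquad\psi_e=\frac{\eta_e\chi_e}{\sqrt{1-\beta}} .$$
For instance, the set $S=\{a,b,c\}$ contributes to $u_{\{a\}}$ the term $\hat\phi(S)\eta_b\chi_b\eta_c\chi_c$. This is $\hat\phi(S)\chi_b\chi_c$ if neither $b$ nor $c$ is in $J$, and $0$ otherwise.

Since $\eta_e^2=\eta_e$, we have $\mathbb E\psi_e=0$, $\mathbb E\psi_e^2=1$ and $\mathbb E\psi_e^4\le\frac73/(1-\beta)\le5$ for $n$ large, so Lemma 6 applies to the $\psi_e$. Below, $\Pi_k$ is the projection for this system unless we say otherwise. Two properties matter. First, $u_\tau$ depends only on $(\eta_e,\xi_e)_{e\notin\tau}$. Second, when $\tau\subseteq J$ we have $u_\tau=\hat\Phi_{J,x}(\tau)$: the factors $\eta_e$ kill every $S$ for which $S\setminus\tau$ meets $J$, and what is left is $\sum_{S\cap J=\tau}\hat\phi(S)\chi_{S\setminus\tau}(x)=\hat\Phi(\tau)$.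

Let $q_\tau=\mathbb Eu_\tau^2=\sum_{S\supseteq\tau}\hat\phi(S)^2(1-\beta)^{|S\setminus\tau|}$. Since $\Pr[S\cap J=\tau]=\beta^{|\tau|}(1-\beta)^{|S\setminus\tau|}$ for $\tau\subseteq S$,
$$\beta^{|\tau|}q_\tau=\sum_{S\supseteq\tau}\hat\phi(S)^2\Pr[S\cap J=\tau],\qquad\sum_{\tau\ne\emptyset}\beta^{|\tau|}q_\tau\le\sum_{S\ne\emptyset}\hat\phi(S)^2=V.\tag{12}$$

**Step 3: most mass is seen by sets $\tau$ of moderate size.** The purpose is a lower bound. Let $t=\lceil4\beta k\rceil$ and $\mathcal R=\{\tau\subseteq X^*:n^{1/7}\le|\tau|\le t\}$. Let $s_0<|S|\le k$. Then $|S|>n^{5/6}$, and $|S\cap J|$ is binomial with mean $m=\beta|S|$, where $n^{1/6}\le m\le\beta k$. Markov gives $\Pr[|S\cap J|>t]\le\frac mt\le\frac14$. For $n$ large, $n^{1/7}\le\frac m2$, and Chebyshev gives $\Pr[|S\cap J|<n^{1/7}]\le\frac m{(m/2)^2}=\frac4m\le\frac14$. So $\Pr[S\cap J\in\mathcal R]\ge\frac12$. The projection $\Pi_ku_\tau$ retains the terms with $|S\setminus\tau|\le k$, in particular all those with $|S|\le k$. With (11),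
$$\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|\Pi_ku_\tau\|_2^2\ \ge\sum_{s_0<|S|\le k}\hat\phi(S)^2\Pr[S\cap J\in\mathcal R]\ \ge\ \tfrac7{16}V.\tag{13}$$

**Step 4: small coefficients carry little mass.** The purpose is to pass to the part of $u_\tau$ that is bounded away from $0$. Put
$$\Lambda=64\beta K,\qquad\delta=(64\cdot4^t\beta K)^{-2},\qquad\theta^2=\tfrac V{64}(1+\Lambda/\delta)^{-t},$$
and split $u_\tau=u_\tau^b+u_\tau^s$ with $u_\tau^b=u_\tau1_{|u_\tau|\ge\theta}$. The event $\{\tau\subseteq J\}$ has probability $\beta^{|\tau|}$ and depends only on $\eta_e$, $e\in\tau$, so it is independent of $u_\tau$. Therefore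
$$\Omega:=\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|u_\tau^s\|_2^2=\mathbb E_{J,x}\sum_{\tau\in\mathcal R,\ \tau\subseteq J}\hat\Phi(\tau)^2\,1\big[|\hat\Phi(\tau)|<\theta\big].$$
Let $I_\Phi=\sum_{a\in J}\mathrm{Inf}_a(\Phi)$. For a fixed $J\ni a$, the average of $\mathrm{Inf}_a(\Phi_{J,x})$ over $x$ is $\mathrm{Inf}_a(\phi)$. Hence $\mathbb E\,I_\Phi=\beta I\le\beta KV$. We bound the inner sum in two cases.

If $I_\Phi>\Lambda$, the inner sum is at most $\mathbb E\,\Phi^2\le1$. By Markov this case has probability at most $\beta KV/\Lambda=\frac V{64}$, so it contributes at most $\frac V{64}$ to $\Omega$.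

If $I_\Phi\le\Lambda$, let $H=\{a\in J:\mathrm{Inf}_a(\Phi)\ge\delta\}$, so $|H|\le\Lambda/\delta$. A set $\tau\in\mathcal R$ with $\tau\not\subseteq H$ contains some $a\in J\setminus H$. By (9) applied to $\Phi$ (with the system $\chi_e$, $e\in J$), these $\tau$ contribute at most
$$\sum_{a\in J\setminus H}\ \sum_{\tau\ni a,\,|\tau|\le t}\hat\Phi(\tau)^2\le4^t\sum_{a\in J\setminus H}\mathrm{Inf}_a(\Phi)^{3/2}\le4^t\delta^{1/2}I_\Phi ,$$
and in expectation at most $4^t\delta^{1/2}\beta KV=\frac V{64}$. The sets $\tau\subseteq H$ with $|\tau|\le t$ number at most $(1+|H|)^t\le(1+\Lambda/\delta)^t$, since each is the set of values in $H$ of some map from $\{1,\dots,t\}$ to $H\cup\{*\}$. Each contributes less than $\theta^2$, together at most $\theta^2(1+\Lambda/\delta)^t=\frac V{64}$.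

So $\Omega\le\frac3{64}V$. Since $\|\Pi_ku_\tau^s\|_2\le\|u_\tau^s\|_2$, the triangle inequality in the weighted $\ell^2$-sum and (13) give
$$\sum_{\tau\in\mathcal R}\beta^{|\tau|}\|\Pi_ku_\tau^b\|_2^2\ge\Big(\sqrt{28/64}-\sqrt{3/64}\Big)^2V\ge\tfrac V8.\tag{14}$$

**Step 5: bound the same sum from above.** The purpose is to use that $u_\tau^b$ is $0$ or at least $\theta$ in absolute value. Where $|u_\tau|\ge\theta$ we have $|u_\tau|^{4/3}\le\theta^{-2/3}u_\tau^2$, so $\mathbb E|u_\tau^b|^{4/3}\le\theta^{-2/3}q_\tau$. Lemma 6 gives $\|\Pi_ku_\tau^b\|_2^2\le4^k\|u_\tau^b\|_{4/3}^2\le4^k\theta^{-1}q_\tau^{3/2}$. With (14) and (12),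
$$\tfrac V8\le4^k\theta^{-1}\sum_{\tau\in\mathcal R}\beta^{|\tau|}q_\tau\,q_\tau^{1/2}\le4^k\theta^{-1}\Big(\max_{\tau\in\mathcal R}q_\tau\Big)^{1/2}V.\tag{15}$$

**Step 6: orbits are huge, so $q_\tau$ is tiny.** This is where the full group enters. Let $\tau\in\mathcal R$. Invariance of $\hat\phi$ gives $q_{\gamma\tau}=q_\tau$, so summing (12) over the orbit of $\tau$ gives $q_\tau\le V\beta^{-|\tau|}/|\mathrm{orb}(\tau)|\le V\beta^{-t}/|\mathrm{orb}(\tau)|$. A set of rank $\varrho$ contains at most $2^\varrho-1$ nonzero vectors, and $\tau$ has at least $n^{1/7}$, so its rank is at least $r:=\lceil\frac17\log_2n\rceil$. Fix an ordered tuple of $r$ independent elements of $\tau$. Under $GL_n(\mathbb F_2)$ it has $\prod_{i<r}(2^n-2^i)\ge2^{(n-1)r}$ images. Each image is a tuple of elements of some set in the orbit of $\tau$, and a set of at most $t$ elements contains at most $t^r$ ordered $r$-tuples. So $|\mathrm{orb}(\tau)|\ge(2^{n-1}/t)^r$, and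
$$q_\tau\le V\beta^{-t}\,t^r\,2^{-(n-1)r}.$$

**Step 7: compare exponents.** This gives the contradiction. Substitute the last bound and $\theta^{-1}=8V^{-1/2}(1+\Lambda/\delta)^{t/2}$ into (15); all powers of $V$ cancel, and
$$1\le64\cdot4^k\,(1+\Lambda/\delta)^{t/2}\,\beta^{-t/2}\,t^{r/2}\,2^{-(n-1)r/2}.$$
Here $k=O(n\log n)$, so $t=O(n^{1/3}\log n)$. Also $\log_2(1+\Lambda/\delta)=O(t+\log n)$, $\log_2\beta^{-1}=O(\log n)$ and $r=O(\log n)$. Thus the logarithms of the second, third and fourth variable factors are $O(n^{2/3}\log^2n)$, $O(n^{1/3}\log^2n)$ and $O(\log^2n)$. Taking logarithms,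
$$2k\ge\tfrac{(n-1)r}2-O(n^{2/3}\log^2n)\ge\tfrac1{14}n\log_2n-o(n\log n).$$
But $2k\le8K+2=\frac1{25}n\log_2n+2$, a contradiction for $n$ large. All estimates are uniform in $p$ and $\phi$. $\square$

**Lemma 8.** With the absolute constant $c_1=\frac1{1600\sqrt2}$ and $n$ large, $h(p_1)\le2\sqrt{2n}\,\exp(-c_1\sqrt n\,\log_2n)$. In particular (5) holds for $n$ large.

*Proof.* By Proposition 7 we may take $K_1=K=\frac1{200}n\log_2n$ in (7), so $h(p_1)\le g^{-1}e^{-Kg/4}$. By (2), $g^{-1}\le2\sqrt{2n}$ and $\frac{Kg}4\ge\frac{n\log_2n}{800}\cdot\frac1{2\sqrt{2n}}=c_1\sqrt n\log_2n$. For (5) we need $h(p_1)\le\frac g{16}2^{-j_0}$. Since $\frac g{16}\ge\frac1{32\sqrt{2n}}$, it suffices that $128n\cdot2^{j_0}\le\exp(c_1\sqrt n\log_2n)$. This holds for $n$ large, because $j_0=O(\sqrt{n\log n})$. $\square$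

## 10. The upper bound in Theorem 2

Let $\lceil n/2\rceil\le D\le n-1$ and write $M=2^{D+1}$, so $M\ge2^{n/2+1}$. By Lemma 2 it suffices to bound the probability that some nonzero $c\in C=RM(d',n)$ has $|\mathrm{supp}(c)\setminus A_{1/2}|\le1$. The thinning bound is strong enough unless $D$ is close to $n$, and when $D$ is close to $n$ the code is so small that the plain union bound works. This dictates two cases.

**Case 1: $D+1\le n-2j_0-3\log_2n$.** This includes $D=\lceil n/2\rceil$ for $n$ large, because $j_0=O(\sqrt{n\log n})$. Here $2^{n-2j_0}\ge n^3M$. By (4), Lemma 5 and Lemma 8, the heavy codewords contribute at most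
$$2N\Pr[\mathcal H]\le4N\exp\Big(-\frac{2^{n-2j_0}}{1024n}\Big)\le4N\,e^{-n^2M/1024}\le2^{-2M}$$
for $n$ large, since $4N=2^{n+2}\le2^M$ and $n^2\ge3\cdot1024$. By (3), the light codewords contribute at most $n(1+N)2^{-(1-50/n^2)M}$. For $n$ large, $n(1+N)\le2^{5M/n^2}$, because $M$ is exponentially large in $n$. So this is at most $2^{-(1-55/n^2)M}$. The total is at most $2\cdot2^{-(1-55/n^2)M}\le2^{-(1-60/n^2)M}$, as $5M/n^2\ge1$.

**Case 2: $D+1>n-2j_0-3\log_2n$.** Here $d'=n-D-1<2j_0+3\log_2n=O(\sqrt{n\log n})$, so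
$$\dim C=\binom n{\le d'}\le(n+1)^{d'}=2^{O(\sqrt n\,\log^{3/2}n)}\le n^{-2}M$$
for $n$ large, since $M\ge2^{n/2+1}$. Every nonzero $c\in C$ has weight $w$ with $M\le w\le N$, so $(1+w)2^{-w}\le(1+N)2^{-M}$. The union bound over all of $C$ gives at most
$$2^{M/n^2}(1+N)2^{-M}\le2^{-(1-60/n^2)M},$$
because $\log_2(1+N)\le59M/n^2$ for $n$ large.

In both cases $\Pr[\text{threshold order}(f)>D]\le2^{-(1-60/n^2)2^{D+1}}$. Together with Section 3 this proves Theorem 2, and the case $D=\lceil n/2\rceil$ of the upper bound is Theorem 1. $\blacksquare$
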